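\title{Hamiltonian cycles in the square of a 2-connected graph $G$ with at least $c(G)$ edges of $G$}

\begin{abstract}
By Fleischner's theorem the square of every 2-connected graph $G$ has a hamiltonian cycle. We prove the conjecture that this cycle can be chosen to contain at least $c(G)$ edges of $G$, where $c(G)$ is the length of a longest cycle of $G$. More precisely, for every cycle $C$ of $G$ there is a hamiltonian cycle of $G^2$ that visits the vertices of $C$ in their cyclic order and contains an edge of $G$ between any two consecutive ones. The bound $c(G)$ is attained for every circumference $c\ge 4$ and every order $n\ge c$. The proof covers the vertices outside $C$ by disjoint cycles of the square, each attached to one vertex of $C$, and splices them into $C$.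
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. The \emph{square} $G^2$ of a graph $G$ is the graph on $V(G)$ in which two distinct vertices are adjacent if and only if their distance in $G$ is at most $2$. The \emph{circumference} $c(G)$ is the length of a longest cycle of $G$. Fleischner's theorem states that the square of every 2-connected graph is hamiltonian. A hamiltonian cycle of $G^2$ moves along edges of $G$ and along jumps between vertices at distance $2$, and one may ask how many of its steps can be edges of $G$. For a 2-connected graph $G$ let $h(G)$ be the largest number of edges of $G$ in a hamiltonian cycle of $G^2$.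

Both $h(G)$ and $c(G)$ measure how close $G$ is to being hamiltonian: both are at most the order $n$ of $G$, and each equals $n$ exactly when $G$ is hamiltonian. At the other end, let $G=K_{2,m}$ with sides $\{a,b\}$ and $\{w_1,\dots,w_m\}$, where $m\ge2$. Every edge of $G$ is incident with $a$ or $b$, so a cycle of $G$ or of $G^2$ contains at most four edges of $G$. The cycles $aw_1bw_2a$ in $G$ and $aw_1bw_2w_3\cdots w_ma$ in $G^2$ show that $c(G)=h(G)=4$. Thus no lower bound on $h(G)$ grows with $n$ alone, and in both extreme cases $h(G)=c(G)$. This suggests starting from a longest cycle and threading the other vertices into it without losing edges of $G$ on balance.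

It is known that $h(G)\ge\min(c(G),\lceil c(G)/2\rceil+4)$ for every 2-connected graph $G$. The minimum equals $c(G)$ exactly when $\lfloor c(G)/2\rfloor\le4$, that is, when $c(G)\le 9$. The conjecture posed in \cite{problem} is that $h(G)\ge c(G)$ for every 2-connected graph $G$. We prove it.

\begin{theorem}\label{thm:main}
For every 2-connected graph $G$, the square $G^2$ has a hamiltonian cycle containing at least $c(G)$ edges of $G$.
\end{theorem}

The proof does not use that the cycle we start from is longest, and it shows where the edges of $G$ lie. Let $C$ be a cycle of $G$ with a fixed orientation, and write $x^+$ for the successor of $x$ on $C$. If a cycle $H$ of $G^2$ contains the vertices of $C$ in the cyclic order of $C$, they divide $H$ into $|C|$ edge-disjoint paths; the one from $x$ to $x^+$ is the \emph{section} of $H$ from $x$ to $x^+$. A component of a graph is \emph{nontrivial} if it has at least two vertices.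

\begin{theorem}\label{thm:strong}
Let $G$ be a 2-connected graph, let $C$ be any cycle of $G$ with a fixed orientation, and let $G'=G-E(G[V(C)])$. Let $R\subseteq V(C)$ contain exactly one vertex of each nontrivial component of $G'$. Then $G^2$ has a hamiltonian cycle $H$ in which the vertices of $C$ occur in the cyclic order of $C$, and such that for each $x\in V(C)$ the section of $H$ from $x$ to $x^+$
\begin{itemize}
\item contains at least one edge of $G$, and
\item is the single edge $xx^+$ if $x\in R$ or if $x$ has no neighbor outside $C$.
\end{itemize}
In particular $|E(H)\cap E(G)|\ge |C|$.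
\end{theorem}

Every nontrivial component of $G'$ meets $V(C)$, as we show in Section~\ref{sec:covers}, so such a set $R$ exists. Theorem~\ref{thm:main} is Theorem~\ref{thm:strong} applied to a longest cycle. The bound in Theorem~\ref{thm:main} cannot be improved as a function of the circumference and the order.

\begin{proposition}\label{prop:sharp}
For every $c\ge4$ and every $n\ge c$ there is a 2-connected graph $G$ of order $n$ and circumference $c$ with $h(G)=c$. For $c=3$ the only 2-connected graph is $K_3$.
\end{proposition}

Apart from textbook facts on connectivity, the proof uses one external result, a stronger form of Fleischner's theorem that controls the edges of the hamiltonian cycle at two given vertices.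

\begin{theorem}[Fleischner \cite{fleischner}; short proof by M\"uttel and Rautenbach \cite{mr}]\label{thm:F}
Let $v_1\neq v_2$ be vertices of a 2-connected graph $B$. Then $B^2$ has a hamiltonian cycle $H$ such that both edges of $H$ at $v_1$ and at least one edge of $H$ at $v_2$ belong to $B$. If $v_1v_2\in E(B)$, these are three different edges.
\end{theorem}

\paragraph{Conventions.} For $A\subseteq V(K)$, the graph $K[A]$ is the subgraph induced by $A$, and $N_K(A)$ is the set of vertices outside $A$ that have a neighbor in $A$. In $K^2[A]$ distances are measured in $K$, so two vertices of $A$ may be adjacent in $K^2[A]$ through a common neighbor outside $A$. A \emph{cutvertex} of a connected graph $K$ is a vertex $v$ such that $K-v$ is disconnected. A graph is \emph{2-connected} if it is connected, has at least three vertices and has no cutvertex; so a connected graph with at least two vertices is $K_2$, or has a cutvertex, or is 2-connected. We use the following standard facts. In a 2-connected graph every vertex has degree at least $2$ and lies on a cycle, and deleting an edge leaves a connected graph. Adding a new vertex with at least two neighbors to a 2-connected graph gives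 a 2-connected graph. If deleting an edge $ab$ disconnects a connected graph, then exactly two components arise, one containing $a$ and one containing $b$.

\section{Detours, rings and splicing}\label{sec:rings}

Fix a cycle $C$ of $G$. To insert outside vertices we replace an edge $yy^+$ of $C$ by a path of $G^2$ from $y$ to $y^+$, a detour. This loses the edge $yy^+$, so the detour must contain an edge of $G$ to pay for it.

Suppose first that $G$ consists of $C$ and a path $y\,t_1\cdots t_k\,y'$ joining two vertices $y,y'$ of $C$ through $k\geq1$ new vertices. For $k=1$ the detour $y\,t_1\,y^+$ works: $t_1$ and $y^+$ are both neighbors of $y$, and the edge $yt_1$ pays. For $k\ge2$ go out on the even indices and return on the odd ones: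
\[
y,\ t_2,\ t_4,\ \dots,\ t_3,\ t_1,\ y^+ .
\]
The turn is made along the edge $t_{k-1}t_k$ of $G$, which pays, and the last step is again a jump over $y$. The detour arises from the cycle $y\,t_2\,t_4\cdots t_3\,t_1\,y$ of $G^2$ by opening the edge $t_1y$ and sending $t_1$ to $y^+$ instead. This cycle has two edges of $G$: one at $y$, which is opened, and one more, which pays. For $k=1$ both roles fall to the edge $yt_1$, and the description stays valid if we take that edge twice.

\begin{definition}\label{def:ring}
A \emph{ring} in a graph $K$ is either a cycle of $K^2$ or a \emph{digon}, that is, two copies of an edge $ab$ of $K$, regarded as two different edges. An edge of a ring that belongs to $K$ is a \emph{$K$-edge}; both edges of a digon are $K$-edges.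
\end{definition}

If $e=yb$ is an edge of a ring $H$, then $H-e$ is a path of $K^2$ from $y$ to $b$ through all vertices of $H$; for a digon only one copy is removed. If $K'$ is a subgraph of $K$, then a ring in $K'$ is a ring in $K$ and its $K'$-edges are $K$-edges. We use this throughout to pass from subgraphs to the whole graph.

Opening an edge of $C$ and an edge of a ring at their common vertex is the only operation we need.

\begin{lemma}[Splicing]\label{lem:splice}
Let $H_0$ and $H_1$ be rings in $K$ with $V(H_0)\cap V(H_1)=\{y\}$, let $e_0=yp$ be a $K$-edge of $H_0$ and let $e_1=yb$ be a $K$-edge of $H_1$. Then the paths $H_0-e_0$ and $H_1-e_1$ together with the edge $pb$ form a cycle of $K^2$ on $V(H_0)\cup V(H_1)$.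
\end{lemma}

\begin{proof}
The paths $H_0-e_0$, from $p$ to $y$, and $H_1-e_1$, from $y$ to $b$, share only $y$. Their union is a path from $p$ to $b$ with at least three vertices and vertex set $V(H_0)\cup V(H_1)$. Its ends are distinct neighbors of $y$ in $K$, so $pb\in E(K^2)$.
\end{proof}

We call the new ring the \emph{splice} of $H_0$ and $H_1$ at $y$ along $e_0$ and $e_1$. It keeps every edge of $H_0$ and $H_1$ except $e_0$ and $e_1$, and it arises from $H_0$ by replacing the edge $e_0$ by a path whose inner vertices are those of $V(H_1)\setminus\{y\}$.

One ring sufficed for a path. The next example shows that one ring does not suffice in general, and how rings are assembled at a branching vertex.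

\begin{example}\label{ex:spider}
Let $K$ be the tree consisting of three paths $v\,a_0\,b_0\,r$, $v\,a_1\,b_1\,x_1$ and $v\,a_2\,b_2\,x_2$ that share only $v$ (Figure~\ref{fig:spider}). Think of $r,x_1,x_2$ as vertices of $C$ and of the other seven vertices as lying outside $C$.

No ring in $K$ contains these seven vertices and exactly one of $r,x_1,x_2$. By symmetry let it contain $x_1$. Among the vertices of the ring, $b_0$ is adjacent in $K^2$ only to $a_0$ and $v$, and $b_2$ only to $a_2$ and $v$, so the ring edges at $v$ are $vb_0$ and $vb_2$. Then $b_1$ is left with $a_1$ and $x_1$, and $x_1$ has only $a_1$ and $b_1$, which closes the triangle $x_1a_1b_1$.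

Two rings suffice, and $r$ can be left out. Cut $K$ at $v$ and treat the three paths separately, with a different instruction about $v$ for each. On the path to $x_2$ avoid $v$: take the ring $x_2\,a_2\,b_2\,x_2$. On the path to $r$ let $v$ play the part of a vertex of $C$ and avoid $r$: take the ring $v\,b_0\,a_0\,v$, with $K$-edges $a_0v$ and $b_0a_0$. On the path to $x_1$ pass through $v$ along an edge of $K$: take the ring $x_1\,a_1\,v\,b_1\,x_1$, with $K$-edges $b_1x_1$ and $a_1v$. The vertex $v$ is not on $C$, so the second ring cannot be spliced into $C$. It can be spliced into the third, along $va_1$ and $va_0$, and this gives the ring $x_1\,a_1\,a_0\,b_0\,v\,b_1\,x_1$. It has the $K$-edge $b_1x_1$ at $x_1$ and the further $K$-edge $a_0b_0$.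
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (-3,0)--(3,0);
\draw[gray] (0,0)--(0,-3);
\draw[very thick] (-2,0)--(-1,0);
\draw[very thick] (2,0)--(3,0);
\draw[very thick] (0,-1)--(0,-3);
\draw[thick,dashed] (3,0) to[bend right=55] (1,0);
\draw[thick,dashed] (1,0) to[bend right=55] (-1,0);
\draw[thick,dashed] (-2,0) to[bend right=55] (0,0);
\draw[thick,dashed] (0,0) to[bend right=55] (2,0);
\draw[thick,dashed] (0,-1) to[bend left=55] (0,-3);
\foreach \p in {(-2,0),(-1,0),(0,0),(1,0),(2,0),(0,-1),(0,-2)} \fill \p circle (2pt);
\foreach \p in {(-3,0),(3,0),(0,-3)} \draw[fill=white] \p circle (2.6pt);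
\node[left] at (-3.05,0) {$r$};
\node[above] at (-2,0.05) {$b_0$};
\node[above left] at (-1,0.05) {$a_0$};
\node[above] at (0,0.05) {$v$};
\node[below] at (1,-0.05) {$a_1$};
\node[above] at (2,0.05) {$b_1$};
\node[right] at (3.05,0) {$x_1$};
\node[left] at (0,-1) {$a_2$};
\node[left] at (0,-2) {$b_2$};
\node[left] at (-0.05,-3) {$x_2$};
\end{tikzpicture}
\caption{A tree $K$ (straight edges) with three leaves (white). Two disjoint cycles of $K^2$ contain all black vertices and avoid $r$. Each contains one leaf $x_i$, the edge of $K$ at $x_i$, and one more edge of $K$. Bold edges are edges of $K$ on the cycles; dashed arcs join vertices at distance $2$.}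
\label{fig:spider}
\end{figure}

\section{Covers by rings and the proof of Theorem~\ref{thm:strong}}\label{sec:covers}

We now forget the edges of $C$ and remember only which vertices lie on it. What remains of 2-connectivity is the following condition.

\begin{definition}\label{def:adm}
An \emph{admissible pair} $(K,T)$ consists of a connected graph $K$ with at least two vertices and a set $T\subseteq V(K)$ of \emph{terminals} such that
\begin{equation}\label{eq:star}
\text{for every } v\in V(K), \text{ every component of } K-v \text{ contains a vertex of } T. \tag{$\star$}
\end{equation}
\end{definition}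

Condition \eqref{eq:star} says that $K$ becomes 2-connected when a new vertex $\omega$ adjacent to all terminals is added: deleting $\omega$ leaves the connected graph $K$, and deleting $v\in V(K)$ leaves a connected graph exactly when each component of $K-v$ has a neighbor of $\omega$. An admissible pair has $|T|\ge 2$: condition \eqref{eq:star} at any vertex gives a terminal $t$, and \eqref{eq:star} at $t$ gives a second one.

\begin{definition}\label{def:cover}
Let $(K,T)$ be an admissible pair and let $r\in T$. A \emph{cover of $(K,T)$ with root $r$} consists of a set $Y\subseteq T\setminus\{r\}$, possibly empty, and for each $y\in Y$ a ring $H_y$ in $K$ and an edge $e_y$ of $H_y$, such that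
\begin{itemize}
\item[(C1)] the rings $H_y$ are pairwise vertex-disjoint, and every vertex of $V(K)\setminus T$ lies on one of them;
\item[(C2)] $V(H_y)\cap (T\setminus\{r\})=\{y\}$ for all $y\in Y$;
\item[(C3)] $e_y$ is a $K$-edge incident with $y$, and $H_y$ has at least one other $K$-edge.
\end{itemize}
We call $y$ the \emph{anchor} and $e_y$ the \emph{handle} of $H_y$. The cover \emph{avoids} $r$ if $r$ lies on none of its rings. It \emph{passes through} $r$ if $r$ lies on a ring $H_z$ and $H_z$ has a $K$-edge $f\ne e_z$ incident with $r$; such an $f$ is a \emph{spare edge}.
\end{definition}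

The handle is the edge that will be opened, and the second $K$-edge in (C3) is the one that pays. Only covers avoiding the root are used in the proof of Theorem~\ref{thm:strong}. The root and the second type of cover are there for the induction, as in Example~\ref{ex:spider}. When $K$ is cut at a vertex $v$, this vertex becomes a terminal on both sides. If $v$ was a terminal, it may anchor at most one ring, so one side has to avoid it. If $v$ was not a terminal, it has to be covered, and a ring anchored at $v$ has to be absorbed by a ring with a true anchor; so one side has to pass through $v$ and offer a spare edge.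

\begin{lemma}[Covering Lemma]\label{lem:cover}
Let $(K,T)$ be an admissible pair and $r\in T$. Then $(K,T)$ has a cover with root $r$ that avoids $r$ and a cover with root $r$ that passes through $r$.
\end{lemma}

Condition \eqref{eq:star} cannot be dropped. Let $K$ be the path $x\,r\,a$ and $T=\{x,r\}$, so that \eqref{eq:star} fails at $v=r$. A cover avoiding $r$ would need a ring with vertex set $\{x,a\}$, and there is none because $xa\notin E(K)$.

We prove the Covering Lemma in Section~\ref{sec:proof}. Admissible pairs arise from 2-connected graphs by deleting vertices and edges and declaring every vertex that lost an edge a terminal. The next lemma states this; it is used here and again inside the induction.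

\begin{lemma}\label{lem:rest}
Let $K$ be a 2-connected graph, $L$ a subgraph of $K$ and $S\subseteq V(L)$. Suppose that every edge of $K$ incident with a vertex of $V(L)\setminus S$ belongs to $L$, and that at least two vertices of $K$ lie outside $V(L)\setminus S$. Then every isolated vertex of $L$ belongs to $S$, and $(M,S\cap V(M))$ is an admissible pair for every nontrivial component $M$ of $L$.
\end{lemma}

\begin{proof}
A vertex of $V(L)\setminus S$ has the same degree in $L$ as in $K$, so it is not isolated in $L$. Let $M$ be a nontrivial component of $L$, let $v\in V(M)$, and suppose that the vertex set $N$ of some component of $M-v$ is disjoint from $S$. Every edge of $K$ at a vertex of $N$ is an edge of $L$, so $N_K(N)\subseteq\{v\}$. Since $N\subseteq V(L)\setminus S$, there are two vertices of $K$ outside $N$, and one of them, say $w$, differs from $v$. Then $K-v$ has no path from $N$ to $w$, contrary to 2-connectivity.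
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Apply Lemma~\ref{lem:rest} with $K=G$, $L=G'$ and $S=V(C)$. The deleted edges have both ends on $C$, and $|C|\ge3$, so the hypotheses hold. Hence every vertex outside $C$ lies in a nontrivial component of $G'$, and each nontrivial component $M$ gives an admissible pair $(M,V(C)\cap V(M))$; in particular $M$ meets $C$ in at least two vertices. Let $r_M$ be the vertex of $R$ in $M$, and take, by Lemma~\ref{lem:cover}, a cover of this pair with root $r_M$ that avoids $r_M$.

Together these covers give a set $Y\subseteq V(C)\setminus R$ and pairwise disjoint rings $H_y$ in $G$, for $y\in Y$, which contain all vertices outside $C$ and satisfy $V(H_y)\cap V(C)=\{y\}$. Each has a handle $e_y=yb_y\in E(G)$, and $H_y-e_y$ contains an edge of $G$ by (C3).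

The cycle $C$ is a ring in $G$. For one $y\in Y$ after another, splice the current ring and $H_y$ at $y$ along $yy^+$ and $e_y$. Lemma~\ref{lem:splice} applies each time: the current ring meets $H_y$ only in $y$ because the rings are disjoint, and it still contains the edge $yy^+$ because the edges $yy^+$, $y\in Y$, are different. The splice at $y$ replaces $yy^+$ by the path $H_y-e_y$ from $y$ to $b_y$ followed by the edge $b_yy^+$. The final ring $H$ is a hamiltonian cycle of $G^2$ that contains $V(C)$ in the order of $C$.

For $x\in Y$ the section from $x$ to $x^+$ contains $H_x-e_x$, hence an edge of $G$. For $x\in V(C)\setminus Y$ it is the edge $xx^+$ of $G$. Vertices of $R$ are not in $Y$. A vertex of $C$ with no neighbor outside $C$ is isolated in $G'$, so it is not in $Y$ either. The $|C|$ sections are edge-disjoint, so $H$ contains at least $|C|$ edges of $G$.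
\end{proof}

The 2-connectivity of $G$ entered only through Lemma~\ref{lem:rest}. Without it $G^2$ need not be hamiltonian at all: if three pendant paths $v\,a_i\,b_i$ are attached to a vertex $v$ of any graph, then each $b_i$ has only the neighbors $a_i$ and $v$ in the square, and a hamiltonian cycle would have three edges at $v$.

\section{Legs}\label{sec:legs}

The Covering Lemma is proved by induction on the number of edges. If $K$ has a cutvertex we cut there, and if an edge can be deleted without destroying \eqref{eq:star} we delete it. The hard case is a 2-connected graph $K$ in which every edge is needed for \eqref{eq:star}. In this section we describe what lies behind an edge at a terminal in that case: a terminal-free set that is attached to the rest of $K$ by this edge and one further vertex, and that can be traversed in the square from one attachment to the other. The traversal is the only place where Theorem~\ref{thm:F} is used.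

\begin{lemma}\label{lem:path}
Let $B$ be a 2-connected graph or $K_2$, and let $s\ne u$ be vertices of $B$. Then $B^2[V(B)\setminus\{u\}]$ has a hamiltonian path from $s$ to a neighbor of $u$ in $B$.
\end{lemma}

\begin{proof}
If $B=K_2$, take the path consisting of the single vertex $s$. Otherwise add a new vertex $\omega$ adjacent to $s$ and $u$; the resulting graph $B'$ is 2-connected. Apply Theorem~\ref{thm:F} to $B'$ with $v_1=\omega$ and $v_2=u$, which are adjacent in $B'$. The only edges of $B'$ at $\omega$ are $\omega s$ and $\omega u$, so the hamiltonian cycle of $(B')^2$ contains them and a third edge $uw$ of $B'$. Here $w\ne\omega$, so $w$ is a neighbor of $u$ in $B$. The cycle contains the path $s\,\omega\,u\,w$, and deleting $\omega$ and $u$ leaves a path from $s$ to $w$ with vertex set $V(B)\setminus\{u\}$. Two vertices of $B$ at distance at most $2$ in $B'$ are at distance at most $2$ in $B$, unless their only common neighbor is $\omega$, in which case they are $s$ and $u$. Since $u$ is not on the path, all its edges lie in $B^2$.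
\end{proof}

\begin{lemma}\label{lem:leg}
Let $(K,T)$ be an admissible pair with $K$ 2-connected, and let $g=xs$ be an edge of $K$ with $x\in T$ such that $(K-g,T)$ violates \eqref{eq:star}. Then there are a set $Q\subseteq V(K)$ and a vertex $u\notin Q$ such that
\begin{itemize}
\item[(L1)] $s\in Q$, the graph $K[Q]$ is connected, and $Q\cap T=\emptyset$;
\item[(L2)] $u\ne x$, $N_K(Q)=\{x,u\}$, and $g$ is the only edge between $x$ and $Q$;
\item[(L3)] $K^2[Q]$ has a hamiltonian path from $s$ to a neighbor of $u$ in $K$.
\end{itemize}
\end{lemma}

We call $Q$ a \emph{leg} at $g$ and $u$ its \emph{foot}. The foot may be a terminal.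

\begin{proof}
Let $t$ be a vertex such that $K-g-t$ is disconnected. Since $K-t$ is connected, $t\notin\{x,s\}$, and $K-g-t$ has exactly two components, one containing $x$ and one containing $s$. Call $t$ a \emph{candidate} if, in addition, the component containing $s$ has no terminal.

There is a candidate. Indeed, by hypothesis there are a vertex $t$ and a component $N$ of $K-g-t$ without terminals. If $K-g-t$ were connected, $N$ would contain $T\setminus\{t\}$, which is nonempty because $|T|\ge2$. So $K-g-t$ is disconnected, and $N$ is the component containing $s$ because $x\in T$.

Choose a candidate $u$ for which the vertex set $Q$ of the component of $K-g-u$ containing $s$ is smallest. Then (L1) holds, since $x\notin Q$ and therefore $K[Q]=(K-g-u)[Q]$. We have $u\ne x$. Every edge of $K-g$ that leaves $Q$ ends in $u$, and there is such an edge because $K-g$ is connected. The edge $g$ joins $s\in Q$ to $x\notin Q$. This gives (L2).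

Let $B=K[Q\cup\{u\}]$, a connected graph with at least two vertices. We claim that $B$ has no cutvertex. Suppose $t$ is one. Then $t\neq u$, because $B-u=K[Q]$ is connected, so $t\in Q$. Let $A$ be the vertex set of a component of $B-t$ that does not contain $u$; thus $A\subseteq Q\setminus\{t\}$. All neighbors in $K-g$ of vertices of $Q$ lie in $B$, so $A$ is the vertex set of a component of $K-g-t$. The vertex $x$ lies outside $A\cup\{t\}$, so $K-g-t$ is disconnected and $A$ is its component containing $s$. Since $A\cap T=\emptyset$, the vertex $t$ is a candidate with $|A|<|Q|$, contrary to the choice of $u$. So $B$ is 2-connected or $K_2$, and Lemma~\ref{lem:path} applied to $B,s,u$ gives (L3).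
\end{proof}

\section{Proof of the Covering Lemma}\label{sec:proof}

We use induction on $|E(K)|$ and prove both statements together. The \emph{type} of a cover records whether it avoids its root or passes through it.

\subsection*{Case 1: $K=K_2$}
Since $|T|\ge2$, we have $T=V(K)=\{r,x\}$. The empty family is a cover avoiding $r$. The digon on $\{r,x\}$, with anchor $x$, with one copy of the edge as handle and the other as spare edge, is a cover passing through $r$.

\subsection*{Case 2: $K$ has a cutvertex $v$}
Let $A_1$ be the vertex set of a component of $K-v$, chosen to contain $r$ if $r\ne v$, and let $A_2=V(K)\setminus (A_1\cup\{v\})$. For $i=1,2$ put $K_i=K[A_i\cup\{v\}]$ and $T_i=(T\cap A_i)\cup\{v\}$. Each $K_i$ is connected and has at least two vertices, the sets $E(K_1)$ and $E(K_2)$ partition $E(K)$ and are nonempty, and $r\in T_1$.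

The pairs $(K_i,T_i)$ are admissible. Let $w\in V(K_i)$ and let $N$ be a component of $K_i-w$. If $v\in N$, then $N$ contains the terminal $v$. If $w=v$, then $N$ is a component of $K-v$ and contains a vertex of $T$. In the remaining case $w\ne v$ and $v\notin N$; then $N\subseteq A_i$ has no neighbor in $A_{3-i}$, so $N$ is a component of $K-w$ and contains a vertex of $T$.

By induction let $\mathcal C_1$ be a cover of $(K_1,T_1)$ with root $r$ of the type we want for $(K,T)$.

\emph{Suppose $v\in T$}; this includes $v=r$. Let $\mathcal C_2$ be a cover of $(K_2,T_2)$ with root $v$ that avoids $v$. Its rings lie in $A_2$ and are therefore disjoint from those of $\mathcal C_1$, and its anchors lie in $T\cap A_2$, which does not contain $r$. Since $T\cap V(K_i)=T_i$, the union of $\mathcal C_1$ and $\mathcal C_2$ is a cover of $(K,T)$ with root $r$, of the same type as $\mathcal C_1$.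

\emph{Suppose $v\notin T$.} Then $r\in A_1$. Let $\mathcal C_2$ be a cover of $(K_2,T_2)$ with root $v$ that passes through $v$, on a ring $H_z$ with spare edge $f_v\ne e_z$. The anchors of $\mathcal C_2$ lie in $T_2\setminus\{v\}=T\cap A_2$, and by (C2) each ring of $\mathcal C_2$ meets $T$ only in its anchor.

If $v$ is not an anchor of $\mathcal C_1$, then no ring of $\mathcal C_1$ contains $v$, by (C2) and $v\in T_1\setminus\{r\}$. The union of $\mathcal C_1$ and $\mathcal C_2$ consists of disjoint rings, which contain $v$ and all vertices of $A_i\setminus T$. It is a cover of $(K,T)$ with root $r$ of the type of $\mathcal C_1$.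

If $v$ is an anchor of $\mathcal C_1$, then $H_v$ and $H_z$ meet exactly in $v$, and no other two rings meet. Replace $H_v$ and $H_z$ by their splice $H'$ at $v$ along $e_v$ and $f_v$, with anchor $z$ and handle $e_z$. The handle survives because $e_z\neq f_v$. A $K_1$-edge of $H_v$ other than $e_v$ survives as well, and it differs from $e_z\in E(K_2)$; so (C3) holds for $H'$. We have $V(H_v)\cap T\subseteq\{r\}$ and $V(H_z)\cap T=\{z\}$, so (C2) holds for $H'$. The new family consists of disjoint rings with the same union as before, so (C1) holds. If $\mathcal C_1$ avoids $r$, so does the new cover. If $\mathcal C_1$ passes through $r$ on a ring other than $H_v$, that ring is unchanged. If it passes through $r$ on $H_v$, the spare edge $f\neq e_v$ survives in $H'$, and $f\ne e_z$ because $f\in E(K_1)$.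

\subsection*{Case 3: $K$ is 2-connected and $(K-e,T)$ satisfies \eqref{eq:star} for some edge $e$}
The graph $K-e$ is connected, so $(K-e,T)$ is admissible. A cover of $(K-e,T)$ with root $r$ is a cover of $(K,T)$ with root $r$ of the same type.

\subsection*{Case 4: $K$ is 2-connected and $(K-e,T)$ violates \eqref{eq:star} for every edge $e$}
The plan imitates the proof of Theorem~\ref{thm:strong}. Take a terminal $x\ne r$ and a cycle $Z$ of $K$ through $x$, delete the edges of $Z$, make the vertices of $Z$ terminals, cover what remains by induction, and splice the rings anchored at the new terminals into $Z$ to obtain one ring anchored at $x$. Two things go wrong. First, $Z$ may contain terminals other than $x$. In the square each of them can be skipped by a jump from its predecessor to its successor. Second, each splice consumes a $K$-edge at its anchor. If every anchor uses the edge by which the ring enters it, then the successor of a skipped terminal is entered by a jump and has no such edge, and the successor of $x$ would consume the edge that we want as the handle at $x$. So the successor of a terminal must not become an anchor. Legs achieve this: the successor lies in a leg,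 the leg is attached to the rest only through vertices of $Z$, and it can be traversed as a whole by the path in (L3), so it is removed before the induction is applied.

\paragraph{Step 1: legs along a cycle.}
Choose $x\in T\setminus\{r\}$ and an oriented cycle $Z$ of $K$ through $x$. Let $x=x_1,x_2,\dots,x_q$, with $q\ge1$, be the terminals on $Z$ in cyclic order, and put $x_{q+1}=x_1$. Let $S_i$ be the set of vertices of $Z$ strictly between $x_i$ and $x_{i+1}$; for $q=1$ this means $S_1=V(Z)\setminus\{x\}$. The sets $S_i$ are pairwise disjoint and contain no terminal. Let $s_i$ be the successor of $x_i$ on $Z$, let $g_i=x_is_i$, and let $Q_i$ be a leg at $g_i$ with foot $u_i$, given by Lemma~\ref{lem:leg}. We claim: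
\begin{itemize}
\item[(Z1)] $V(Z)\cap Q_i$ is a nonempty initial segment of $S_i$, and the next vertex of $Z$ after it is $u_i$. Thus $u_i\in S_i$ or $u_i=x_{i+1}$, and $u_1\in S_1$ if $q=1$.
\item[(Z2)] If $i\ne j$, then $u_i\notin Q_j$ and $Q_i\cap Q_j=\emptyset$.
\end{itemize}

For (Z1), note that $s_i\in Q_i$ and $x_i\notin Q_i$, so the vertices of $Z$ in $Q_i$ form $k\ge1$ maximal subpaths of $Z$, and $Z$ has $2k$ edges between $Q_i$ and its complement. By (L2) each of these is $g_i$ or is incident with $u_i$, so there are at most three of them, and $k=1$. The cycle $Z$ enters this subpath along $g_i$ and leaves it along a different edge, which ends in $u_i$. The subpath starts at $s_i$ and contains no terminal, so it is an initial segment of $S_i$. If $q=1$, then $u_1\ne x_1=x_2$ by (L2), so $u_1\in S_1$.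

For (Z2), we have $u_i\in V(Z)$ and $u_i\in S_i\cup T$, while $V(Z)\cap Q_j\subseteq S_j$; hence $u_i\notin Q_j$. In the same way $s_i\in S_i$ gives $s_i\notin Q_j$, so $s_i\in Q_i\setminus Q_j$. If $Q_i$ met $Q_j$, the connected graph $K[Q_i]$ would contain a vertex of $N_K(Q_j)=\{x_j,u_j\}$. But $x_j\notin Q_i$ because $x_j\in T$, and $u_j\notin Q_i$ by the first part.

Put
\[
Q=Q_1\cup\dots\cup Q_q,\qquad W=V(Z)\setminus(Q\cup T),\qquad T'=T\cup W .
\]
By (Z1) for the indices $j\neq i$, we have $W\cap S_i=S_i\setminus Q_i$. Let $y_{i,1},\dots,y_{i,l_i}$ be the vertices of $W\cap S_i$ in their order along $Z$, where $l_i\ge0$. They follow the initial segment $V(Z)\cap Q_i$ consecutively, so $y_{i,1}=u_i$ if $l_i\ge1$, and $u_i=x_{i+1}$ if $l_i=0$. In both cases $u_i\in V(Z)\cap T'$. Therefore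
\begin{equation}\label{eq:NQ}
N_K(Q)\subseteq\{x_1,\dots,x_q,u_1,\dots,u_q\}\subseteq V(Z)\cap T'.
\end{equation}

\paragraph{Step 2: the skeleton.}
By (L3) let $P_i$ be a hamiltonian path of $K^2[Q_i]$ from $s_i$ to a neighbor $w_i$ of $u_i$. Let $\sigma_i$ be the sequence consisting of $P_i$ followed by $y_{i,1},\dots,y_{i,l_i}$, and let $p_i$ be its last vertex. Then:
\begin{itemize}
\item the first vertex $s_i$ is a neighbor of $x_i$ in $K$;
\item each $y_{i,j}$ is preceded by a neighbor in $K$, namely by $w_i$ for $j=1$ and by $y_{i,j-1}$ for $j\ge2$;
\item the last vertex $p_i$ is a neighbor of $x_{i+1}$ in $K$: if $l_i\ge1$ it is the predecessor of $x_{i+1}$ on $Z$, and if $l_i=0$ then $p_i=w_i$ and $u_i=x_{i+1}$.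
\end{itemize}
The \emph{skeleton} $\hat H$ is the cyclic sequence
\[
x_1\,\sigma_1\,[x_2]\,\sigma_2\,[x_3]\cdots[x_q]\,\sigma_q ,
\]
where a bracketed terminal $x_i$ is kept if $x_i=r$ and we want a cover passing through $r$, and is omitted otherwise (Figure~\ref{fig:skeleton}). The vertex set of $\sigma_i$ is $Q_i\cup(W\cap S_i)$, so the vertices of $\hat H$ are pairwise distinct by (Z2). If $x_i$ is omitted, then $p_{i-1}$ and $s_i$ become consecutive, and both are neighbors of $x_i$. Hence consecutive vertices of $\hat H$ are adjacent in $K^2$. The skeleton has at least three vertices: it contains $V(Z)$ if $q=1$, and $x,s_1,s_2$ if $q\ge2$. So $\hat H$ is a cycle of $K^2$, oriented by the sequence, with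
\[
V(\hat H)=\{x\}\cup Q\cup W \quad\text{or}\quad V(\hat H)=\{x,r\}\cup Q\cup W,
\]
the second case occurring exactly when $r\in V(Z)$ and we want to pass through $r$. For $y\in\{x\}\cup W$ let $d_y$ be the edge of $\hat H$ that enters $y$. By the list above $d_y$ is a $K$-edge; for $y=x$ it is $p_qx$. Different vertices of an oriented cycle are entered by different edges. So the edges $d_y$ are pairwise different, and none of them is $xs_1$ or, if $r=x_i$ is kept, $rs_i$, since these edges enter vertices of $Q$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[gray] (3.4,0) ellipse (1.45 and 0.75);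
\draw[gray] (0,0)--(1.2,0)--(2.4,0);
\draw[gray] (6.6,0)--(7.8,0)--(9,0);
\draw[thick,dashed] (0,0) to[bend left=50] (2.4,0);
\draw[thick,dashed] (6.6,0) to[bend left=50] (9,0);
\draw[thick,densely dotted] plot[smooth] coordinates {(2.4,0) (2.8,-0.35) (3.2,0.35) (3.6,-0.35) (4.0,0.3) (4.4,0)};
\draw[very thick] (4.4,0)--(5.4,0)--(6.6,0);
\foreach \p in {(0,0),(2.4,0),(4.4,0),(5.4,0),(6.6,0),(9,0)} \fill \p circle (2pt);
\foreach \p in {(1.2,0),(7.8,0)} \draw[fill=white] \p circle (2.6pt);
\node[below] at (0,-0.05) {$p_{i-1}$};
\node[below] at (1.2,-0.05) {$x_i$};
\node[below] at (2.35,-0.02) {$s_i$};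
\node[below] at (4.4,-0.02) {$w_i$};
\node[above] at (5.5,0.05) {$u_i$};
\node[below] at (5.5,-0.05) {$y_{i,1}$};
\node[below] at (6.6,-0.05) {$y_{i,2}$};
\node[below] at (7.8,-0.05) {$x_{i+1}$};
\node[below] at (9,-0.05) {$s_{i+1}$};
\node at (3.4,1) {$Q_i$};
\end{tikzpicture}
\caption{A stretch of the skeleton, read from left to right. It jumps over the terminals $x_i$ and $x_{i+1}$ (dashed), traverses the leg $Q_i$ by a path of the square (dotted), and enters each vertex $y_{i,j}$ along an edge of $K$ (bold), where a ring anchored at $y_{i,j}$ can be spliced in. The leg has neighbors only at $x_i$ and $u_i=y_{i,1}$.}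
\label{fig:skeleton}
\end{figure}

\paragraph{Step 3: the remainder.}
Let $K^*=K-Q-E(Z)$. Then $T'\subseteq V(K^*)$. A vertex of $V(K^*)\setminus T'$ is not on $Z$, because $V(Z)\subseteq Q\cup T'$, and it has no neighbor in $Q$ by \eqref{eq:NQ}; so all its edges in $K$ belong to $K^*$. The at least three vertices of $Z$ lie outside $V(K^*)\setminus T'$. By Lemma~\ref{lem:rest}, applied with $L=K^*$ and $S=T'$, every isolated vertex of $K^*$ is in $T'$, and each nontrivial component $M$ of $K^*$ gives an admissible pair $(M,T'\cap V(M))$. It has fewer edges than $K$. If $r\notin V(Z)$, then $r$ has no neighbor in $Q$ by \eqref{eq:NQ} and keeps all its edges in $K^*$, so its component is nontrivial.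

In each nontrivial component $M$ choose a root in $T'\cap V(M)$, namely $r$ if $r\in V(M)$ and an arbitrary one otherwise. By induction take for each $M$ a cover that avoids its root, with one exception. If we want a cover of $(K,T)$ passing through $r$ and $r\notin V(Z)$, the \emph{exceptional case}, then the skeleton does not reach $r$, and for the component containing $r$ we take a cover passing through $r$. Together these covers give a set $Y'\subseteq T'\setminus\{r\}$ and pairwise disjoint rings $H_y$ in $K^*$ with handles $e_y$, for $y\in Y'$. They satisfy (C3), they contain all vertices of $V(K^*)\setminus T'$, and $V(H_y)\cap T'\subseteq\{y,r\}$. The root $r$ lies on one of these rings only in the exceptional case, and then on exactly one, with a spare edge.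

\paragraph{Step 4: splicing.}
Let $D=Y'\cap(\{x\}\cup W)$. For $y\in D$ we have $V(H_y)\cap V(\hat H)=\{y\}$. Indeed, $V(\hat H)\subseteq Q\cup (V(Z)\cap T')$, the ring $H_y$ avoids $Q$ and meets $T'$ in a subset of $\{y,r\}$, and it contains $r$ only if $r\notin V(Z)$. For one $y\in D$ after another, splice the current ring, starting from $\hat H$, and $H_y$ at $y$ along $d_y$ and $e_y$. Lemma~\ref{lem:splice} applies each time, since the rings $H_y$ are disjoint and the edges $d_y$ are different. Let $H^*$ be the resulting ring. It contains all edges of $\hat H$ and of the rings $H_y$, $y\in D$, except the edges $d_y$ and $e_y$ with $y\in D$. In particular it contains $xs_1$.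

Let $\mathcal C$ consist of $H^*$, with anchor $x$ and handle $xs_1$, and of the rings $H_y$ with $y\in Y'\setminus D$, with their handles. The anchors in $Y'\setminus D$ lie in $T\setminus\{x,r\}$. We verify that $\mathcal C$ is a cover of $(K,T)$ with root $r$ of the type wanted.

(C1) For $y\in Y'\setminus D$, the argument at the start of this step shows $V(H_y)\cap V(\hat H)\subseteq\{y\}$, and $y\notin V(\hat H)$ because $y\in T\setminus\{x,r\}$. So the rings of $\mathcal C$ are pairwise disjoint. The set $V(K)\setminus T$ is the union of $Q\cup W$, which lies on $\hat H$, and $V(K^*)\setminus T'$, which lies on the rings $H_y$.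

(C2) We have $V(\hat H)\cap T\subseteq\{x,r\}$, and $V(H_y)\cap T\subseteq\{x,r\}$ for $y\in D$, because such a $y$ is $x$ or lies outside $T$. So $H^*$ meets $T\setminus\{r\}$ exactly in $x$. For $y\in Y'\setminus D$ the ring $H_y$ meets $T\setminus\{r\}$ exactly in $y$.

(C3) If $x\notin D$, then $H^*$ contains the $K$-edge $d_x=p_qx$, which differs from $xs_1$. If $x\in D$, then $H^*$ contains a $K^*$-edge of $H_x$ other than $e_x$, and it differs from $xs_1$ because $xs_1\in E(Z)$. The other rings are unchanged.

\emph{The type.} If we want to avoid $r$, then $r$ lies neither on $\hat H$ nor on any $H_y$. Suppose we want to pass through $r$. If $r\in V(Z)$, then $r=x_i$ with $i\ge2$, and $rs_i$ is a $K$-edge of $\hat H$ that is none of the $d_y$ and differs from $xs_1$; it is a spare edge of $H^*$. If $r\notin V(Z)$, then $r$ lies on some $H_y$ with a spare edge $f\ne e_y$. For $y\notin D$ this ring belongs to $\mathcal C$ unchanged. For $y\in D$ the edge $f$ survives in $H^*$, and $f\neq xs_1$ because $f\in E(K^*)$.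

This completes Case 4 and the proof of Lemma~\ref{lem:cover}. \qed

\begin{example}\label{ex:k23}
Let $K=K_{2,3}$ with sides $T=\{x,r\}$ and $\{a,b,c\}$. This pair falls under Case 4: after deleting an edge such as $xa$, the vertex $r$ separates $a$ from $x$, and the component $\{a\}$ has no terminal. Take $Z=x\,a\,r\,b\,x$. The legs are $Q_1=\{a\}$ with foot $r$ and $Q_2=\{b\}$ with foot $x$, and $W=\emptyset$. The remainder $K^*$ is the path $x\,c\,r$, and the digon on $\{x,c\}$ covers it and avoids $r$. The skeleton is $x\,a\,b$ or $x\,a\,r\,b$, with $d_x=bx$. Splicing gives the ring $x\,a\,b\,c\,x$, which avoids $r$, and the ring $x\,a\,r\,b\,c\,x$, which passes through $r$ with spare edge $rb$. In both the handle is $xa$, and $cx$ is a second $K$-edge.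
\end{example}

\section{Sharpness}\label{sec:sharp}

The graphs $K_{2,m}$ from the introduction extend to every circumference: a small set of vertices that meets all edges, or all but one, bounds $c(G)$ and $h(G)$ in the same way.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $s=\lfloor c/2\rfloor\ge2$ and $m=n-s$. Consider $K_{s,m}$ with sides $A=\{a_1,\dots,a_s\}$ and $\{w_1,\dots,w_m\}$. In both cases below $m\ge s\ge 2$, so deleting a vertex leaves a complete bipartite graph with nonempty sides, and $K_{s,m}$ is 2-connected. A cycle has at most two edges at each vertex, so at most $2s$ of its edges meet $A$.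

\emph{Even $c=2s$.} Let $G=K_{s,m}$; here $m=n-s\ge s$. Every edge of $G$ meets $A$, so a cycle of $G$ or of $G^2$ contains at most $2s$ edges of $G$. Thus $c(G)\le 2s$ and $h(G)\le2s$. The cycle $a_1w_1a_2w_2\cdots a_sw_sa_1$ shows $c(G)=2s$, and Theorem~\ref{thm:main} gives $h(G)=2s$.

\emph{Odd $c=2s+1$.} Let $G$ be $K_{s,m}$ with the additional edge $w_1w_2$; here $m=n-s\ge s+1$. Adding an edge preserves 2-connectivity. Every edge of $G$ except $w_1w_2$ meets $A$, so a cycle of $G$ or of $G^2$ contains at most $2s+1$ edges of $G$. The cycle $w_1w_2a_1w_3a_2w_4\cdots w_{s+1}a_sw_1$ has the $2s+1$ vertices $a_1,\dots,a_s,w_1,\dots,w_{s+1}$, so $c(G)=2s+1$, and Theorem~\ref{thm:main} gives $h(G)=2s+1$.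

\emph{The case $c=3$.} The only 2-connected graph on three vertices is $K_3$. Let $G$ be 2-connected with at least four vertices and suppose that $G$ contains a triangle. Let $v$ be a vertex outside it. By the fan form of Menger's theorem there are two paths from $v$ to the triangle that share only $v$ and meet the triangle only in their ends, which are distinct. Together with the path of length $2$ in the triangle between these ends, they form a cycle of length at least $4$. So $c(G)\neq3$.
\end{proof}

\begin{remark}
The inequality $h(G)\ge c(G)$ can be strict. Let $G$ consist of four paths $a\,u_i\,v_i\,b$, $1\le i\le4$, that share only $a$ and $b$. Every cycle of $G$ is the union of two of these paths, so $c(G)=6$. In the hamiltonian cycle $a\,u_1\,v_1\,b\,v_2\,u_2\,u_3\,v_3\,v_4\,u_4\,a$ of $G^2$ all edges except the jumps $u_2u_3$ and $v_3v_4$ belong to $G$, so $h(G)\ge8$.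
\end{remark}

\begin{thebibliography}{9}

\bibitem{fleischner}
H. Fleischner, \emph{In the square of graphs, Hamiltonicity and pancyclicity, Hamiltonian connectedness and panconnectedness are equivalent concepts}, Monatsh. Math. 82 (1976) 125--149.

\bibitem{problem}
\emph{Hamiltonian cycles in the square of a two-connected graph with given circumference},
\texttt{https://combinatorialpress.com/article/ars/}\allowbreak\texttt{Volume\%20043/}\allowbreak\texttt{volume-43-paper-18.pdf}.

\bibitem{mr}
J. M\"uttel, D. Rautenbach, \emph{A short proof of the versatile version of Fleischner's theorem}, Discrete Math. 313 (2013).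

\end{thebibliography}
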